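
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{conjecture}[theorem]{Conjecture}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Simple countable-dimensional modules over the Lie algebra\\
of endomorphisms of a countable-dimensional space}


\begin{abstract}
Let $V$ be a complex vector space of dimension $\aleph_0$ and let $\mathfrak g=\operatorname{End}V$ be the Lie algebra of all its endomorphisms. A conjecture asserts that the Schur functors $\mathbb S_\mu(V)$ are the only simple $\mathfrak g$-modules of countable dimension. We disprove it: for every complex number $d$ that is not a nonnegative integer, the monomials of total degree $d$, in which the exponent of one fixed variable need not be a nonnegative integer, span a counterexample. We then find out what is true. A Lie subalgebra of $\mathfrak g$ has countable codimension exactly when it contains the annihilator of some finite-dimensional subspace of $V$. From this we classify the simple countable-dimensional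 $\mathfrak g$-modules in terms of the simple modules over the algebras $\mathfrak{gl}_n$, and we characterize the modules $\mathbb S_\mu(V)$ among them by several equivalent conditions.
\end{abstract}

\section{The question and the answer}

\subsection{The conjecture}

Throughout, $V$ is a complex vector space of dimension $\aleph_0$, and \emph{countable-dimensional} means of dimension at most $\aleph_0$. We write $\mathbb N=\{0,1,2,\dots\}$. Let $\mathfrak g=\operatorname{End}V$ be the Lie algebra of all linear endomorphisms of $V$, with bracket $[x,y]=xy-yx$. In a basis of $V$ it consists of all infinite matrices with finitely many nonzero entries in each column; the rows are arbitrary.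

For a partition $\mu$ of $n$, the Schur functor gives the module $\mathbb S_\mu(V)=c_\mu V^{\otimes n}$, where $c_\mu\in\mathbb C[S_n]$ is a Young symmetrizer. Here $x\in\mathfrak g$ acts on $V^{\otimes n}$ by
\[
x(v_1\otimes\dots\otimes v_n)=\sum_i v_1\otimes\dots\otimes xv_i\otimes\dots\otimes v_n ,
\]
an action that commutes with $S_n$. For $\mu=\varnothing$ this is the trivial module $\mathbb C$. The following conjecture is posed in \cite{source}.

\begin{conjecture}\label{conj}
The only simple countable-dimensional $\mathfrak g$-modules are, up to isomorphism, the modules $\mathbb S_\mu(V)$.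
\end{conjecture}

To see why one might believe this, compare with $\mathfrak{gl}_n$, $n\ge2$. It has simple modules other than the $\mathbb S_\mu(\mathbb C^n)$, for instance the characters $d\cdot\operatorname{tr}$ with $d\in\mathbb C\setminus\mathbb N$, the dual $(\mathbb C^n)^*$, and infinite-dimensional modules. (For a space of any dimension $n$ with $0<n<\infty$ the characters already refute the analogous statement: a rank-one idempotent acts on $d\cdot\operatorname{tr}$ by $d$, but it has integer eigenvalues on every $\mathbb S_\mu(\mathbb C^n)$; so for $d\in\mathbb C\setminus\mathbb Z$ this character is not of the form $\mathbb S_\mu(\mathbb C^n)$.) For $\mathfrak g$ the first two examples have no counterpart. Every endomorphism of $V$ is a sum of commutators (Lemma~\ref{lem:perfect}), so the only character is zero; and $V^*$ has uncountable dimension. One may hope that the sheer size of $\mathfrak g$ excludes counterparts of the third kind as well. It does not.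

\subsection{The counterexamples}

Let $x_1,x_2,\dots$ be a basis of $V$. The symmetric power $S^d(V)$ is the space of homogeneous polynomials of degree $d$ in the $x_i$, and $T\in\operatorname{End}V$ acts on it as the derivation
\begin{equation}\label{eq:action}
T\cdot f=\sum_i (Tx_i)\,\partial_i f .
\end{equation}
The sum is finite because $f$ involves only finitely many variables, and this is all that the formula requires; nothing forces the exponents to be natural numbers. So let one of them be arbitrary. For monomials $x^a=x_1^{a_1}x_2^{a_2}\cdots$ with complex exponents, put $x_jx^a=x^{a+\varepsilon_j}$ and $\partial_ix^a=a_ix^{a-\varepsilon_i}$, read as $0$ if $a_i=0$; here $\varepsilon_i$ is the $i$-th unit vector.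

\begin{theorem}\label{thm:A}
Let $d\in\mathbb C\setminus\mathbb N$. Let $M_d$ have as basis the formal monomials $x^a=x_1^{a_1}x_2^{a_2}\cdots$ with $a_j\in\mathbb N$ for $j\ge2$, almost all of them zero, and $a_1=d-\sum_{j\ge2}a_j$. Then \eqref{eq:action} makes $M_d$ a simple countable-dimensional $\mathfrak g$-module that is not isomorphic to any $\mathbb S_\mu(V)$. In particular, Conjecture~\ref{conj} is false.
\end{theorem}

For example, $M_{-1}$ is the degree $-1$ part of $\mathbb C[x_1^{\pm1},x_2,x_3,\dots]$.

\subsection{What is true}

In $M_d$ the unusual behavior is confined to the line $\mathbb Cx_1$. We shall see that in every simple countable-dimensional module it is confined to some finite-dimensional subspace, but that on such a subspace it can be arbitrary. For finite-dimensional $W\subset V$ put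
\[
\mathfrak g_W=\{x\in\mathfrak g: xW=0\},\qquad \mathfrak s_W=\{x\in\mathfrak g: xW\subset W\}.
\]
If $x\in\mathfrak s_W$, $y\in\mathfrak g_W$, $w\in W$, then $[x,y]w=x(yw)-y(xw)=0$; so $\mathfrak g_W$ is an ideal of $\mathfrak s_W$. Restriction to $W$ gives $\mathfrak s_W/\mathfrak g_W\cong\mathfrak{gl}(W)$. Hence for a $\mathfrak g$-module $M$ the space of invariants
\[
M^{\mathfrak g_W}=\{m\in M:\mathfrak g_Wm=0\}
\]
is $\mathfrak s_W$-stable and is a $\mathfrak{gl}(W)$-module. If $W\subset Z$, then $\mathfrak g_Z\subset\mathfrak g_W$ and $M^{\mathfrak g_W}\subset M^{\mathfrak g_Z}$.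

\begin{theorem}\label{thm:B}
A Lie subalgebra $\mathfrak h\subset\mathfrak g$ has countable codimension if and only if $\mathfrak h\supset\mathfrak g_W$ for some finite-dimensional $W\subset V$. Consequently every vector of every countable-dimensional $\mathfrak g$-module is annihilated by $\mathfrak g_W$ for some finite-dimensional $W\subset V$.
\end{theorem}

Thus every countable-dimensional $\mathfrak g$-module $M$ is the union of the $\mathfrak{gl}(W)$-modules $M^{\mathfrak g_W}$. Conversely, one can start from a $\mathfrak{gl}(W)$-module and induce. Let $W\subset V$ be finite-dimensional and let $N$ be a simple $\mathfrak{gl}(W)$-module. (It is countable-dimensional, because the enveloping algebra $U(\mathfrak{gl}(W))$ is.) View $N$ as an $\mathfrak s_W$-module with $\mathfrak g_WN=0$ and put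
\[
I(W,N)=U(\mathfrak g)\otimes_{U(\mathfrak s_W)}N .
\]
For finite-dimensional $Z\supset W$ put $I_Z(W,N)=U(\mathfrak{gl}(Z))\otimes_{U(\mathfrak q)}N$, where $\mathfrak q=\{y\in\mathfrak{gl}(Z):yW\subset W\}$ acts on $N$ through restriction to $W$.

\begin{theorem}\label{thm:C}
\begin{enumerate}
\item[\textup{(1)}] $I(W,N)$ has a unique simple quotient $L(W,N)$. It is countable-dimensional, and $L(W,N)^{\mathfrak g_W}\cong N$. Likewise $I_Z(W,N)$ has a unique simple quotient $L_Z(W,N)$.
\item[\textup{(2)}] If $M$ is a simple countable-dimensional $\mathfrak g$-module and $M^{\mathfrak g_W}\ne0$, then $M^{\mathfrak g_W}$ is a simple $\mathfrak{gl}(W)$-module and $M\cong L(W,M^{\mathfrak g_W})$. Every simple countable-dimensional $\mathfrak g$-module is of the form $L(W,N)$.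
\item[\textup{(3)}] $L(W,N)^{\mathfrak g_Z}\cong L_Z(W,N)$ for finite-dimensional $Z\supset W$. Moreover, $L(W,N)\cong L(W',N')$ if and only if $L_Z(W,N)\cong L_Z(W',N')$ as $\mathfrak{gl}(Z)$-modules, where $Z=W+W'$.
\item[\textup{(4)}] $L(W,N)\cong\mathbb S_\mu(V)$ if and only if $N\cong\mathbb S_\mu(W)$.
\end{enumerate}
\end{theorem}

Thus the simple countable-dimensional $\mathfrak g$-modules are exactly the $L(W,N)$, where $N$ runs over \emph{all} simple $\mathfrak{gl}(W)$-modules, and the conjecture accounts only for the \emph{polynomial} ones, that is, for those $N$ isomorphic to some $\mathbb S_\mu(W)$. The last theorem says how to recognize this case without choosing $W$. For $\gamma\in GL(V)$ let $M^\gamma$ be the space $M$ on which $x\in\mathfrak g$ acts as $\gamma^{-1}x\gamma$.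

\begin{theorem}\label{thm:D}
For a simple countable-dimensional $\mathfrak g$-module $M$ the following are equivalent:
\begin{enumerate}
\item[\textup{(a)}] $M\cong\mathbb S_\mu(V)$ for some partition $\mu$;
\item[\textup{(b)}] every $x\in\mathfrak g$ of rank one with $x^2=0$ acts locally nilpotently on $M$;
\item[\textup{(c)}] $M\cong M^\gamma$ for all $\gamma\in GL(V)$;
\item[\textup{(d)}] for every hyperplane $H\subset V$ there is a finite-dimensional $W\subset H$ with $M^{\mathfrak g_W}\ne0$;
\item[\textup{(e)}] $\dim M^{\mathfrak g_W}<\infty$ for every finite-dimensional $W\subset V$.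
\end{enumerate}
\end{theorem}

The four theorems are proved in Sections \ref{sec:A}--\ref{sec:D}.

\medskip
\noindent\textbf{Notation.} For $u\in V$ and $\xi\in V^*$, $u\otimes\xi$ denotes the operator $v\mapsto\xi(v)u$; thus $a(u\otimes\xi)=(au)\otimes\xi$ and $(u\otimes\xi)(u'\otimes\xi')=\xi(u')\,u\otimes\xi'$. If a decomposition $V=A\oplus B$ is chosen, $1_A$ is the projection to $A$ along $B$, and $\operatorname{Hom}(A,B)$, $\operatorname{End}A$ are viewed inside $\operatorname{End}V$ (extend by $0$ on the other summand). If a basis $x_1,x_2,\dots$ is chosen, $E_{ij}$ is the operator with $E_{ij}x_j=x_i$ that kills the other $x_k$.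

\section{Monomials with one wild exponent}\label{sec:A}

\begin{example}[the case $d=-1$]
The module $M_{-1}$ has as basis the fractions $x_{j_1}\cdots x_{j_k}/x_1^{k+1}$ with $k\ge0$ and $2\le j_1\le\dots\le j_k$. The operator $E_{j1}$ acts as $x_j\partial_1$, and
\[
x_j\partial_1\bigl(x_{j_1}\cdots x_{j_k}\,x_1^{-(k+1)}\bigr)=-(k+1)\,x_jx_{j_1}\cdots x_{j_k}\,x_1^{-(k+2)} .
\]
The coefficient never vanishes, so all basis vectors arise from $x_1^{-1}$. In the other direction, $x_1\partial_j$ replaces a factor $x_j$ by $x_1$, up to a nonzero scalar, so one can return to $x_1^{-1}$ from every basis vector. Hence every basis vector generates $M_{-1}$; and the operators $E_{jj}$ separate the monomials, so every nonzero submodule contains one. On a polynomial, by contrast, $x_j\partial_1$ with $j\ge2$ reaches $0$ after finitely many steps.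
\end{example}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
\emph{The action.} Let $R=x_1^d\,\mathbb C[x_1^{\pm1},x_2,x_3,\dots]$ be the span of the monomials $x^a$ with $a_1\in d+\mathbb Z$ and $a_j\in\mathbb N$ for $j\ge2$, almost all zero. The multiplications by the $x_j$ and the operators $\partial_i$ act on $R$. The $x_j$ commute, the $\partial_i$ commute, and $[\partial_i,x_j]=\delta_{ij}$; for $i=j$ this is the identity $(a_i+1)-a_i=1$.

Each $f\in R$ involves finitely many variables, and each $Tx_i\in V$ is a finite linear combination of the $x_j$. So $\rho(T)f=\sum_i(Tx_i)\partial_if$ is a finite sum in $R$. Moving $\partial_k$ past the linear form $Tx_i$ gives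
\[
\rho(S)\rho(T)=\sum_{i,k}(Sx_k)\,\partial_k(Tx_i)\,\partial_i+\sum_{i,k}(Sx_k)(Tx_i)\,\partial_k\partial_i ,
\]
where $\partial_k(Tx_i)\in\mathbb C$ is the coefficient of $x_k$ in $Tx_i$. Since $\sum_k\partial_k(v)\,Sx_k=Sv$ for $v\in V$, the first sum is $\sum_i(STx_i)\partial_i=\rho(ST)$. The second is symmetric in $S$ and $T$: exchange $i$ and $k$. Hence $[\rho(S),\rho(T)]=\rho([S,T])$. The action preserves total degree, so $M_d\subset R$ is a submodule, and its basis is countable.

\emph{Simplicity.} Let $0\ne X\subset M_d$ be a submodule and $0\ne f\in X$. The projection $E_{jj}$ acts on $x^a$ by the scalar $a_j$. Fix a monomial $x^b$ occurring in $f$. For each other monomial $x^a$ in $f$ choose $j$ with $a_j\ne b_j$ and apply $E_{jj}-a_j$; this kills $x^a$ and multiplies $x^b$ by a nonzero scalar. Hence $x^b\in X$. Applying $E_{1j}=x_1\partial_j$ exactly $b_j$ times for each $j\ge2$ produces a nonzero multiple (namely $\prod_{j\ge2}b_j!$) of $x_1^d$. Now apply the operators $E_{j1}=x_j\partial_1$, $j\ge2$, to $x_1^d$. Each step multiplies by the current exponent of $x_1$, which has the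 form $d-k$ with $k\in\mathbb N$. This is nonzero because $d\notin\mathbb N$, so every basis monomial is reached and $X=M_d$.

\emph{Not a Schur functor.} The operator $1_V$ acts on $M_d$ as $\sum_ix_i\partial_i=d\notin\mathbb N$, and on $\mathbb S_\mu(V)\subset V^{\otimes|\mu|}$ as $|\mu|\in\mathbb N$.
\end{proof}

\begin{remark}
The hypothesis $d\notin\mathbb N$ is needed. For $d\in\mathbb N$ the same formulas define a module, but the monomials with $a_1\ge0$ span a nonzero proper submodule, isomorphic to $S^d(V)$: if $a_1=0$, then $\partial_1x^a=0$.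
\end{remark}

\section{Lie subalgebras of countable codimension}\label{sec:B}

We now prove Theorem~\ref{thm:B}. The ``if'' part holds because $\mathfrak g/\mathfrak g_W\cong\operatorname{Hom}(W,V)$ is countable-dimensional. The statement on modules follows from the ``only if'' part: if $m$ is a vector of a countable-dimensional module $M$, then $\mathfrak h=\{x:xm=0\}$ is a Lie subalgebra, and $x\mapsto xm$ embeds $\mathfrak g/\mathfrak h$ into $M$.

Now let $\mathfrak h$ be a Lie subalgebra of countable codimension. The plan is to find a decomposition $V=V_0\oplus V_1$ with $\operatorname{End}V_1\subset\mathfrak h$ and $V_0,V_1$ infinite-dimensional. The off-diagonal parts of $\mathfrak h$ are then stable under multiplication by the \emph{associative} algebra $\operatorname{End}V_1$, one from the left and one from the right. Countable-dimensional modules over this associative algebra are easy to describe, and the left-right asymmetry (the left module $V_1$ has countable dimension, the right module $V_1^*$ does not) is what produces $\mathfrak g_W$.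

We use two standard facts. First, $\mathbb C^{\mathbb N}$ has uncountable dimension: the sequences $(t^k)_{k\in\mathbb N}$, $t\in\mathbb C$, are linearly independent by the Vandermonde determinant. In particular the dual of a space of dimension $\aleph_0$ has uncountable dimension. Second, a countably infinite set has an uncountable family of infinite subsets with pairwise finite intersections: in $\mathbb Q$, choose for each real $r$ a sequence of distinct rationals converging to $r$.

\subsection{Modules over the associative algebra}

In the next two subsections $V'$ is any space of dimension $\aleph_0$, $E=\operatorname{End}V'$, and $F\subset E$ is the two-sided ideal of operators of finite rank. Modules over the associative algebra $E$ are unital.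

\begin{lemma}\label{lem:modules}
Let $Q$ be a countable-dimensional left or right $E$-module.
\begin{enumerate}
\item[\textup{(i)}] If $F$ annihilates $Q$, then $Q=0$.
\item[\textup{(ii)}] If $Q$ is a right module, then $Q=0$.
\item[\textup{(iii)}] If $Q$ is a left module, then $Q$ is a direct sum of copies of $V'$. If moreover $Q$ is cyclic with generator $q$, there are finitely many $v_1,\dots,v_n\in V'$ with $\{a\in E:aq=0\}=\{a\in E: av_1=\dots=av_n=0\}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Fix a basis $(b_k)_{k\in\mathbb N}$ of $V'$ and an uncountable family $(A_r)$ of infinite subsets of $\mathbb N$ with pairwise finite intersections. Let $e_r$ be the coordinate projection onto $\operatorname{span}\{b_k:k\in A_r\}$. For $r\ne s$ the operator $e_re_s$ is the coordinate projection onto $\operatorname{span}\{b_k:k\in A_r\cap A_s\}$, so $e_re_s\in F$. Hence the $e_r$ act on $Q$ as pairwise orthogonal idempotents, and the sum of the subspaces $e_rQ$ (respectively $Qe_r$) is direct. Since $Q$ is countable-dimensional, one of these subspaces, with index $r$ say, is zero. Let $a:V'\to e_rV'\subset V'$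 be an isomorphism onto $e_rV'$, and let $b\in E$ be its inverse on $e_rV'$ and $0$ on $(1-e_r)V'$. Then $be_ra=1$. So $Q=be_raQ\subset be_rQ=0$ for left modules and $Q=Qbe_ra\subset Qe_ra=0$ for right modules.

(ii) Suppose $q(v\otimes\xi)\ne0$ for some $q\in Q$, $v\in V'$, $\xi\in V'^*$. The linear map $V'^*\to Q$, $\xi'\mapsto q(v\otimes\xi')$, is injective. Indeed, if $\xi'\ne0$ and $q(v\otimes\xi')=0$, choose $u$ with $\xi'(u)=1$; then $q(v\otimes\xi)=q(v\otimes\xi')(u\otimes\xi)=0$, a contradiction. But $V'^*$ has uncountable dimension and $Q$ does not. Hence all rank-one operators annihilate $Q$. They span $F$, so (i) applies.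

(iii) The quotient $Q/FQ$ is annihilated by $F$, so $Q=FQ$ by (i). For $\xi\in V'^*$ and $q\in Q$, the map $V'\to Q$, $v\mapsto(v\otimes\xi)q$, is $E$-linear because $a(v\otimes\xi)=(av)\otimes\xi$. Thus $Q=FQ$ is a sum of images of $V'$. The $E$-module $V'$ is simple, since $E$ carries any nonzero vector to any vector. A sum of simple modules isomorphic to $V'$ is a direct sum of some of them, so $Q\cong V'^{(I)}$ for a set $I$. If $q$ generates $Q$, then $q$ lies in a finite subsum, so $I$ is finite, $q=(v_1,\dots,v_n)$, and $aq=(av_1,\dots,av_n)$.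
\end{proof}

\subsection{Lie ideals}

\begin{lemma}\label{lem:perfect}
$E=[E,E]$.
\end{lemma}

\begin{proof}
Fix an idempotent $e\in E$ such that $U=eV'$ and $(1-e)V'$ are both infinite-dimensional. We may write $V'=\bigoplus_{n\ge0}U_n$, where each $U_n$ is a copy of $U$, $U_0=eV'$, and $\bigoplus_{n\ge1}U_n=(1-e)V'$. Let $S$ be the right shift and $T$ the left shift, so that $TS=1$ and $ST=1-e$. For $a\in\operatorname{End}U$ let $D=\operatorname{diag}(a,a,\dots)$, which commutes with $S$ and $T$. Then
\[
[T,SD]=TSD-SDT=D-STD=eD=\operatorname{diag}(a,0,0,\dots).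
\]
So $eEe\subset[E,E]$. The same applies to $1-e$ in place of $e$, whence $(1-e)E(1-e)\subset[E,E]$. Finally $eE(1-e)=[e,eE(1-e)]$ and $(1-e)Ee=[e,(1-e)Ee]$, and $E$ is the sum of these four pieces.
\end{proof}

\begin{lemma}\label{lem:ideal}
A Lie ideal $I$ of $E$ of countable codimension equals $E$.
\end{lemma}

\begin{proof}
Write $V'=V_1\oplus V_2$ with both summands infinite-dimensional. The space $\operatorname{Hom}(V_2,V_1)/(I\cap\operatorname{Hom}(V_2,V_1))$ embeds into $E/I$, so it is countable-dimensional. For $x\in\operatorname{Hom}(V_2,V_1)$ and $y\in\operatorname{End}V_2$ we have $yx=0$ and $[x,y]=xy$. So $I\cap\operatorname{Hom}(V_2,V_1)$ is a right $\operatorname{End}V_2$-submodule of $\operatorname{Hom}(V_2,V_1)$, and Lemma~\ref{lem:modules}(ii), applied to the quotient, gives $\operatorname{Hom}(V_2,V_1)\subset I$. Exchanging the roles of $V_1$ and $V_2$, we get $\operatorname{Hom}(V_1,V_2)\subset I$.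

Identify $V_2$ with $V_1$, so that $E=M_2(E')$ with $E'=\operatorname{End}V_1$. For $a,b\in E'$,
\[
\left[\begin{pmatrix}0&a\\0&0\end{pmatrix},\begin{pmatrix}0&0\\b&0\end{pmatrix}\right]=\operatorname{diag}(ab,-ba)\in I .
\]
With $b=1$ this gives $\operatorname{diag}(a,-a)\in I$ for all $a$. Hence
\[
\operatorname{diag}(0,[a,b])=\operatorname{diag}(ab,-ba)-\operatorname{diag}(ab,-ab)\in I .
\]
By Lemma~\ref{lem:perfect}, applied to $E'$, we have $\operatorname{diag}(0,E')\subset I$. Adding the elements $\operatorname{diag}(a,-a)$ we get $\operatorname{diag}(E',0)\subset I$, so $I=E$.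
\end{proof}

\subsection{Proof of Theorem~\ref{thm:B}}

\begin{proof}[Proof of the ``only if'' part]
Let $\mathfrak h\subset\mathfrak g$ be a Lie subalgebra of countable codimension. For every subspace $X\subset\mathfrak g$ the quotient $X/(\mathfrak h\cap X)$ embeds into $\mathfrak g/\mathfrak h$, so $\mathfrak h\cap X$ has countable codimension in $X$.

\emph{Step 1: $\mathfrak h$ contains a large block.} Let $V=\bigoplus_{k\ge1}V_k$ with all $V_k$ infinite-dimensional. Let $P=\prod_k\operatorname{End}V_k\subset\operatorname{End}V$ be the algebra of block-diagonal operators, with projections $p_k:P\to\operatorname{End}V_k$. We claim that $p_k(\mathfrak h\cap P)=\operatorname{End}V_k$ for some $k$. If not, choose for each $k$ a linear functional $\varphi_k\ne0$ on $\operatorname{End}V_k$ vanishing on $p_k(\mathfrak h\cap P)$. The map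
\[
P\to\mathbb C^{\{1,2,\dots\}},\qquad z\mapsto(\varphi_k(p_k(z)))_{k\ge1},
\]
is onto, since the blocks of $z$ can be prescribed independently, and it kills $\mathfrak h\cap P$. This is impossible, because the target has uncountable dimension and $P/(\mathfrak h\cap P)$ does not.

Fix such a $k$. Then $I=\mathfrak h\cap\operatorname{End}V_k$ is a Lie ideal of $\operatorname{End}V_k$: for $y\in I$ and $x\in\operatorname{End}V_k$ choose $z\in\mathfrak h\cap P$ with $p_k(z)=x$; the other blocks of $z$ commute with $y$, so $[x,y]=[z,y]\in\mathfrak h$. Since $I$ has countable codimension in $\operatorname{End}V_k$, Lemma~\ref{lem:ideal} gives $\operatorname{End}V_k\subset\mathfrak h$.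

Put $V_0=\bigoplus_{j\ne k}V_j$, the sum of the other blocks, and from now on write $V_1$ for the block $V_k$ just found. Then $V=V_0\oplus V_1$, both summands are infinite-dimensional, and $\operatorname{End}V_1\subset\mathfrak h$.

\emph{Step 2: the other blocks.} Write operators as block matrices with respect to $V_0\oplus V_1$:
\[
\begin{pmatrix} c & a\\ b & e\end{pmatrix},\qquad
\begin{array}{ll} c\in\operatorname{End}V_0, & a\in\operatorname{Hom}(V_1,V_0),\\ b\in\operatorname{Hom}(V_0,V_1), & e\in\operatorname{End}V_1 .\end{array}
\]
Put $\mathfrak h_-=\mathfrak h\cap\operatorname{Hom}(V_1,V_0)$ and $\mathfrak h_+=\mathfrak h\cap\operatorname{Hom}(V_0,V_1)$. For $a$, $b$, $e$ as above we have $ea=0$ and $be=0$, so $[a,e]=ae$ and $[e,b]=eb$. As $\operatorname{End}V_1\subset\mathfrak h$, it follows that $\mathfrak h_-$ is a right and $\mathfrak h_+$ a left $\operatorname{End}V_1$-submodule.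

\emph{The block $a$.} The right module $\operatorname{Hom}(V_1,V_0)/\mathfrak h_-$ is countable-dimensional, so it is zero by Lemma~\ref{lem:modules}(ii). Thus $\operatorname{Hom}(V_1,V_0)\subset\mathfrak h$.

\emph{The block $b$.} Fix an isomorphism $\varphi:V_0\to V_1$. Then $\operatorname{Hom}(V_0,V_1)=(\operatorname{End}V_1)\varphi$, so $\operatorname{Hom}(V_0,V_1)/\mathfrak h_+$ is a countable-dimensional left module generated by the class of $\varphi$. By Lemma~\ref{lem:modules}(iii) there are $v_1,\dots,v_n\in V_1$ such that $e\varphi\in\mathfrak h_+$ if and only if $ev_1=\dots=ev_n=0$. With the finite-dimensional space $W=\varphi^{-1}(\operatorname{span}(v_1,\dots,v_n))\subset V_0$ this says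
\[
\mathfrak h_+=\{b\in\operatorname{Hom}(V_0,V_1):b|_W=0\}.
\]

\emph{The block $c$.} Let $c\in\operatorname{End}V_0$ with $cW=0$. Then $a=\varphi^{-1}\in\mathfrak h_-$ and $b=\varphi c\in\mathfrak h_+$, so $[a,b]=ab-ba=c-\varphi c\varphi^{-1}\in\mathfrak h$. Since $\varphi c\varphi^{-1}\in\operatorname{End}V_1\subset\mathfrak h$, we get $c\in\mathfrak h$.

Altogether $\mathfrak h$ contains $\operatorname{Hom}(V_1,V)$ and all $x\in\operatorname{Hom}(V_0,V)$ with $xW=0$. As $W\subset V_0$, these span $\mathfrak g_W$.
\end{proof}

\begin{remark}
The argument of Step 1 breaks down for one-dimensional blocks, where Lemma~\ref{lem:ideal} is not available. Then $P$ is the abelian algebra $\mathbb C^{\mathbb N}$. Extend the sum functional on finite sequences to a linear functional on $\mathbb C^{\mathbb N}$; its kernel is a subalgebra of $P$ of codimension one that projects onto every coordinate but contains no coordinate axis.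
\end{remark}

\section{The classification}\label{sec:C}

\begin{lemma}\label{lem:schur}
If $M$ is a simple countable-dimensional module over a complex Lie algebra, then every endomorphism of the module $M$ is a scalar.
\end{lemma}

\begin{proof}
The endomorphisms form a division algebra $D$, and $\delta\mapsto\delta m$ embeds $D$ linearly in $M$ for any fixed $m\ne0$; so $D$ is countable-dimensional. Suppose that there is $\delta\in D\setminus\mathbb C$. As $\mathbb C$ is algebraically closed, $\delta$ is transcendental over $\mathbb C$, so $D$ contains the field $\mathbb C(\delta)$. But the uncountably many elements $(\delta-t)^{-1}$, $t\in\mathbb C$, are linearly independent, a contradiction.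
\end{proof}

\begin{example}[a line]\label{ex:line}
Let $\ell=\mathbb Cx_1$ and $d\in\mathbb C\setminus\mathbb N$. In $M_d$ the vector $x_1^d$ satisfies $T\cdot x_1^d=d\,x_1^{d-1}(Tx_1)$ with $d\ne0$, so its annihilator in $\mathfrak g$ is exactly $\mathfrak g_\ell$, and $1_\ell=E_{11}$ acts on it by $d$. The commuting operators $E_{j1}$, $j\ge2$, produce the whole module from it, and each of them lowers the eigenvalue of $E_{11}$ by one. So $E_{11}$ has the eigenvalues $d,d-1,d-2,\dots$, and its eigenspace for the first of them, the ``top'' one, is the line $\mathbb Cx_1^d$. This line is the whole space of $\mathfrak g_\ell$-invariants: as $1_V-E_{11}\in\mathfrak g_\ell$ and $1_V$ acts by $d$, the operator $E_{11}$ acts by $d$ on every invariant.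
\end{example}

The proof below carries this picture over to arbitrary $W$: the operator $1_W$ grades the module, and its top eigenspace is $M^{\mathfrak g_W}$, which determines $M$. We use that a subspace stable under a diagonalizable operator is the direct sum of its intersections with the eigenspaces.

\begin{proof}[Proof of Theorem~\ref{thm:C}\textup{(1)} and \textup{(2)}]
Fix a decomposition $V=W\oplus U$ and put $\mathfrak n^-=\operatorname{Hom}(W,U)$. Then $\mathfrak g=\mathfrak n^-\oplus\mathfrak s_W$ (the component of $x$ in $\mathfrak n^-$ is $1_Ux1_W$). The space $\mathfrak n^-$ has countable dimension, it is an abelian subalgebra because $yy'=0$ for $y,y'\in\mathfrak n^-$, and $[1_W,y]=-y$ for $y\in\mathfrak n^-$. By the Poincar\'e--Birkhoff--Witt theorem, $U(\mathfrak g)=U(\mathfrak n^-)U(\mathfrak s_W)$, and $U(\mathfrak g)$ is free over $U(\mathfrak s_W)$ with $U(\mathfrak g)\otimes_{U(\mathfrak s_W)}N\cong U(\mathfrak n^-)\otimes N$ as vector spaces.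

\emph{Invariants are simple.} Let $M$ be a simple countable-dimensional $\mathfrak g$-module with $M^{\mathfrak g_W}\ne0$. Since $1_V$ is central in $\mathfrak g$, it acts on $M$ by a scalar $c$ (Lemma~\ref{lem:schur}). Since $1_U\in\mathfrak g_W$, the operator $1_W=1_V-1_U$ acts on $M^{\mathfrak g_W}$ by $c$. Let $N_0\ne0$ be any $\mathfrak{gl}(W)$-submodule of $M^{\mathfrak g_W}$. It is $\mathfrak s_W$-stable, so by simplicity
\[
M=U(\mathfrak g)N_0=U(\mathfrak n^-)N_0=\sum_{k\ge0}(\mathfrak n^-)^kN_0 ,
\]
and $1_W$ acts on $(\mathfrak n^-)^kN_0$ by $c-k$. So the $c$-eigenspace of $1_W$ on $M$ is $N_0$. As $M^{\mathfrak g_W}$ lies in this eigenspace, $N_0\subset M^{\mathfrak g_W}\subset N_0$. Thus every nonzero submodule of $M^{\mathfrak g_W}$ is all of it.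

\emph{The unique simple quotient.} Let $N$ be a simple $\mathfrak{gl}(W)$-module. As vector spaces, $I(W,N)=\bigoplus_kS^k(\mathfrak n^-)\otimes N$, which is countable-dimensional. The central element $1_W\in\mathfrak{gl}(W)$ acts on $N$ by a scalar $c$ (Lemma~\ref{lem:schur}), hence on $S^k(\mathfrak n^-)\otimes N$ by $c-k$. Let $X$ be a submodule of $I(W,N)$. It is the sum of its $1_W$-eigenspaces, and its $c$-eigenspace is $X\cap(1\otimes N)$, a $\mathfrak{gl}(W)$-submodule of $1\otimes N\cong N$; so it is $0$ or all of $1\otimes N$. In the latter case $X=I(W,N)$, since $1\otimes N$ generates. Hence every proper submodule is contained in $\bigoplus_{k\ge1}S^k(\mathfrak n^-)\otimes N$, the sum of all proper submodules is proper, and there is a unique simple quotient $L(W,N)$. It is countable-dimensional, $N$ embeds in it, and the image of $N$ is contained in $L(W,N)^{\mathfrak g_W}$. The latter is simple by the preceding paragraph, so it equals the image of $N$. This proves the statements of (1) on $I(W,N)$.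

For $I_Z(W,N)$ choose $Z=W\oplus U'$ and replace $\mathfrak g$, $\mathfrak s_W$, $\mathfrak n^-$ by $\mathfrak{gl}(Z)$, $\mathfrak q$, $\operatorname{Hom}(W,U')$. The existence of a unique simple quotient uses only the PBW decomposition and the $1_W$-grading, so the argument applies verbatim.

\emph{Conclusion of \textup{(2)}.} Let $M$ be a simple countable-dimensional $\mathfrak g$-module with $N_0=M^{\mathfrak g_W}\ne0$. We have seen that $N_0$ is simple. The inclusion $N_0\to M$ is $\mathfrak s_W$-linear, so it extends to a $\mathfrak g$-linear map $I(W,N_0)\to M$, $a\otimes v\mapsto av$. It is nonzero, hence onto, so $M\cong L(W,N_0)$. Finally, let $M$ be any simple countable-dimensional module and $0\ne m\in M$. By Theorem~\ref{thm:B}, $m\in M^{\mathfrak g_W}$ for some finite-dimensional $W$, so $M$ is of the form $L(W,N)$.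
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}\textup{(3)}]
Let $M=L(W,N)$ and let $Z\supset W$ be finite-dimensional. Then $N\cong M^{\mathfrak g_W}\subset M^{\mathfrak g_Z}$, and $M^{\mathfrak g_Z}$ is a simple $\mathfrak{gl}(Z)$-module by (2). Let $y\in\mathfrak q$ and let $\tilde y\in\mathfrak s_Z$ be a lift, $\tilde y|_Z=y$. Then $\tilde yW\subset W$, so $\tilde y\in\mathfrak s_W$ acts on $M^{\mathfrak g_W}$ through its restriction to $W$. This means that $N\to M^{\mathfrak g_Z}$ is $\mathfrak q$-linear. It extends to a nonzero, hence surjective, $\mathfrak{gl}(Z)$-linear map $I_Z(W,N)\to M^{\mathfrak g_Z}$, so $M^{\mathfrak g_Z}\cong L_Z(W,N)$.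

Let $Z=W+W'$. An isomorphism $L(W,N)\cong L(W',N')$ induces one on $\mathfrak g_Z$-invariants, that is, $L_Z(W,N)\cong L_Z(W',N')$. Conversely, if these $\mathfrak{gl}(Z)$-modules are isomorphic, then by (2), applied with $Z$ in place of $W$, both $L(W,N)$ and $L(W',N')$ are isomorphic to $L(Z,L_Z(W,N))$.
\end{proof}

For (4) recall that for finite-dimensional $W$ the $\mathfrak{gl}(W)$-module $\mathbb S_\mu(W)=c_\mu W^{\otimes n}$, $n=|\mu|$, is zero or simple.

\begin{proof}[Proof of Theorem~\ref{thm:C}\textup{(4)}]
\emph{$\mathbb S_\mu(V)$ is simple.} It is nonzero and is the directed union of the subspaces $\mathbb S_\mu(W)$, $W\subset V$ finite-dimensional. A nonzero submodule $X$ meets some $\mathbb S_\mu(W_0)$ in a nonzero subspace. For every finite-dimensional $W_1\supset W_0$ the intersection $X\cap\mathbb S_\mu(W_1)$ is a nonzero $\mathfrak{gl}(W_1)$-submodule (let $\mathfrak{gl}(W_1)$ act by operators extended by $0$ on a complement), so it is all of $\mathbb S_\mu(W_1)$. These subspaces exhaust $\mathbb S_\mu(V)$, so $X=\mathbb S_\mu(V)$.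

\emph{$\mathbb S_\mu(V)^{\mathfrak g_W}=\mathbb S_\mu(W)$.} Let $n=|\mu|$ and $V=W\oplus U$. The element $1_U\in\mathfrak g_W$ acts on $V^{\otimes n}$ diagonalizably: it multiplies a product of $n$ vectors, each taken from a basis of $W$ or a basis of $U$, by the number of factors in $U$. So its kernel is $W^{\otimes n}$. Conversely, $\mathfrak g_W$ kills $W^{\otimes n}$. Hence $\mathbb S_\mu(V)^{\mathfrak g_W}=c_\mu V^{\otimes n}\cap W^{\otimes n}$. An element $c_\mu t$ of this intersection is fixed by $1_W^{\otimes n}$, which commutes with $c_\mu$, so it equals $c_\mu1_W^{\otimes n}t\in\mathbb S_\mu(W)$. The inclusion $\mathbb S_\mu(W)\subset c_\mu V^{\otimes n}\cap W^{\otimes n}$ is clear. The algebra $\mathfrak s_W$ acts on $W^{\otimes n}$ through restriction to $W$, so the equality is one of $\mathfrak{gl}(W)$-modules.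

Now if $L(W,N)\cong\mathbb S_\mu(V)$, take $\mathfrak g_W$-invariants and use (1): $N\cong\mathbb S_\mu(W)$. If $N\cong\mathbb S_\mu(W)$, this space is nonzero, so $\mathbb S_\mu(V)^{\mathfrak g_W}\ne0$ and $\mathbb S_\mu(V)\cong L(W,\mathbb S_\mu(W))\cong L(W,N)$ by (2).
\end{proof}

For $\dim W\le1$ the classification is completely explicit. (If $W=0$, then $\mathfrak g_W=\mathfrak g$ and the only module is the trivial one, $\mathbb C=S^0(V)$, which also occurs below.)

\begin{corollary}\label{cor:line}
For a line $\ell\subset V$ and $d\in\mathbb C$ let $\mathbb C_d$ be the one-dimensional $\mathfrak{gl}(\ell)$-module on which $1_\ell$ acts by $d$. The simple countable-dimensional $\mathfrak g$-modules $M$ with $M^{\mathfrak g_\ell}\ne0$ for some line $\ell$ are exactly the symmetric powers $S^d(V)$, $d\in\mathbb N$, and the modules $M_{\ell,d}:=L(\ell,\mathbb C_d)$ with $\ell$ a line and $d\in\mathbb C\setminus\mathbb N$. Here $M_{\ell,d}$ is the module $M_d$ of Theorem~\ref{thm:A} for any basis with $x_1\in\ell$. All these modules are pairwise non-isomorphic.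
\end{corollary}

\begin{proof}
The simple $\mathfrak{gl}(\ell)$-modules are the $\mathbb C_d$, by Lemma~\ref{lem:schur}. So by Theorem~\ref{thm:C}(1),(2) the modules in question are the $L(\ell,\mathbb C_d)$. For $d\in\mathbb N$ we have $\mathbb C_d\cong S^d(\ell)$, hence $L(\ell,\mathbb C_d)\cong S^d(V)$ by Theorem~\ref{thm:C}(4). For $d\notin\mathbb N$ take a basis with $x_1\in\ell$; by Example~\ref{ex:line}, $M_d^{\mathfrak g_\ell}\cong\mathbb C_d$, so $M_d\cong L(\ell,\mathbb C_d)$ by Theorem~\ref{thm:C}(2).

In all cases $1_V$ acts by $d$, so $d$ is determined by the module. Let $d\notin\mathbb N$. We show that $M_{\ell,d}^{\mathfrak g_{\ell'}}=0$ for every line $\ell'\ne\ell$, so that $\ell$ is determined as well. Choose the basis with $x_1\in\ell$ and $x_2\in\ell'$. Then $E_{11}\in\mathfrak g_{\ell'}$ acts on each basis monomial by $a_1\in d-\mathbb N$. These numbers are nonzero, so $E_{11}$ kills no nonzero vector.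
\end{proof}

\section{Which simple modules are Schur functors}\label{sec:D}

The modules $M_d$, $d\in\mathbb C\setminus\mathbb N$, show what conditions (b)--(e) of Theorem~\ref{thm:D} detect; each of them visibly fails for $M_d$. The operator $E_{21}$ is not nilpotent on $x_1^d$, against (b). With $\ell=\mathbb Cx_1$, the module $M_d^\gamma$ has nonzero invariants for $\mathfrak g_{\gamma\ell}$, so by Corollary~\ref{cor:line} it is not isomorphic to $M_d$ if $\gamma\ell\ne\ell$, against (c). If $W\subset\operatorname{span}(x_2,x_3,\dots)$, then $E_{11}\in\mathfrak g_W$ acts with nonzero eigenvalues, so $M_d^{\mathfrak g_W}=0$, against (d). And if $W=\operatorname{span}(x_1,x_2)$, then $\mathfrak g_W$ kills all the monomials $x_1^{d-k}x_2^k$, against (e).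

The heart of the proof is the implication (b)$\Rightarrow$(a). For $M=L(W,N)$, condition (b) makes $N$ finite-dimensional and then, through one $\mathfrak{sl}_2$ that moves a vector of $W$ out of $W$, forces its highest weight to be a partition.

\begin{proof}[Proof of Theorem~\ref{thm:D}]
We show (a)$\Rightarrow$(c)$\Rightarrow$(d)$\Rightarrow$(b)$\Rightarrow$(a) and (a)$\Rightarrow$(e)$\Rightarrow$(b). Note that an operator of rank one has the form $x=u\otimes\xi$ with $u,\xi\ne0$, and $x^2=\xi(u)x$; so $x^2=0$ means $\xi(u)=0$.

(a)$\Rightarrow$(c): We may assume $M=\mathbb S_\mu(V)$. The group $GL(V)$ acts on $M$, and $\gamma^{-1}(xm)=(\gamma^{-1}x\gamma)(\gamma^{-1}m)$. So $m\mapsto\gamma^{-1}m$ is an isomorphism $M\to M^\gamma$.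

(c)$\Rightarrow$(d): By Theorem~\ref{thm:B}, $M^{\mathfrak g_{W_0}}\ne0$ for some finite-dimensional $W_0$. For $\gamma\in GL(V)$ we have $\gamma^{-1}\mathfrak g_{W_0}\gamma=\mathfrak g_{\gamma^{-1}W_0}$, so the $\mathfrak g_{W_0}$-invariants of $M^\gamma$ form the space $M^{\mathfrak g_{\gamma^{-1}W_0}}$. Since $M\cong M^\gamma$, this space is nonzero. The hyperplane $H$ contains a subspace $W_1$ with $\dim W_1=\dim W_0$. Choose $\gamma$ with $\gamma^{-1}W_0=W_1$: take a suitable automorphism of $W_0+W_1$ and the identity on a complement.

(d)$\Rightarrow$(b): Let $x=u\otimes\xi$ with $\xi(u)=0$, $\xi\ne0$. Let $M_0$ be the space of vectors killed by some power of $x$. For $y\in\mathfrak g$ the associative products in $\operatorname{End}V$ give $(\operatorname{ad}x)^2(y)=x^2y-2xyx+yx^2=-2xyx$, hence $(\operatorname{ad}x)^3(y)=-2(x^2yx-xyx^2)=0$. In the module this yields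
\[
x^{n}ym=\sum_{k=0}^{2}\binom nk\,(\operatorname{ad}x)^k(y)\,x^{n-k}m ,\qquad n\ge 2.
\]
(Left multiplication by $x$ in $U(\mathfrak g)$ is the sum of the commuting operators $\operatorname{ad}x$ and right multiplication by $x$.) If $x^pm=0$, then $x^{p+2}ym=0$; so $M_0$ is a submodule. It is nonzero: by (d) there is a finite-dimensional $W\subset\ker\xi$ with $M^{\mathfrak g_W}\ne0$, and $x\in\mathfrak g_W$ kills $M^{\mathfrak g_W}$. Hence $M_0=M$.

(b)$\Rightarrow$(a): By Theorem~\ref{thm:B} there is a finite-dimensional $W$ with $N=M^{\mathfrak g_W}\ne0$, and by Theorem~\ref{thm:C}(2), $N$ is a simple $\mathfrak{gl}(W)$-module and $M\cong L(W,N)$. Let $n=\dim W$. If $n=0$, then $N=\mathbb C=\mathbb S_\varnothing(W)$ and $M\cong\mathbb S_\varnothing(V)$ by Theorem~\ref{thm:C}(4). Let $n\ge1$, let $w_1,\dots,w_n$ be a basis of $W$ with dual basis $w_i^*$, and let $E_{ij}=w_i\otimes w_j^*\in\mathfrak{gl}(W)$.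

\emph{$N$ is finite-dimensional.} The algebra $\mathfrak{sl}(W)$ has a basis $y_1,\dots,y_r$ of rank-one operators with square zero. Indeed, it is spanned by the $E_{ij}$, $i\ne j$, and the operators
\[
(w_i-w_j)\otimes(w_i^*+w_j^*)=E_{ii}-E_{jj}+E_{ij}-E_{ji},\qquad i\ne j .
\]
Extend the $y_i$ by $0$ on a complement of $W$. The extensions lie in $\mathfrak s_W$, act on $N$ as the $y_i$ do, and still have rank one and square zero; so by (b) the $y_i$ act locally nilpotently on $N$. Let $0\ne v\in N$. By the Poincar\'e--Birkhoff--Witt theorem $U(\mathfrak{sl}(W))v$ is spanned by the vectors $y_1^{a_1}\cdots y_r^{a_r}v$. Only finitely many values of $a_r$ give $y_r^{a_r}v\ne0$; for each of these only finitely many values of $a_{r-1}$ give $y_{r-1}^{a_{r-1}}y_r^{a_r}v\ne0$; and so on. So $U(\mathfrak{sl}(W))v$ is finite-dimensional. As $1_W$ acts on $N$ by a scalar (Lemma~\ref{lem:schur}), $U(\mathfrak{sl}(W))v=U(\mathfrak{gl}(W))v=N$.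

\emph{$N$ is polynomial.} Let $v\in N$ be a highest weight vector: $v\ne0$, $E_{ij}v=0$ for $i<j$, and $E_{ii}v=\lambda_iv$, with $\lambda_i-\lambda_{i+1}\in\mathbb N$ for $1\le i<n$. It remains to see that $\lambda_n\in\mathbb N$. Choose $u\notin W$, extend $w_1,\dots,w_n,u$ to a basis of $V$, and let $w_n^*,u^*\in V^*$ now denote the corresponding coordinate functionals. Put
\[
e=w_n\otimes u^*,\qquad f=u\otimes w_n^*,\qquad h=[e,f]=w_n\otimes w_n^*-u\otimes u^* ,
\]
a standard $\mathfrak{sl}_2$-triple. Both $e$ and $u\otimes u^*$ vanish on $W$, so they lie in $\mathfrak g_W$ and kill $v\in M^{\mathfrak g_W}$; and $w_n\otimes w_n^*\in\mathfrak s_W$ acts on $v$ as $E_{nn}$ does. Hence $ev=0$ and $hv=\lambda_nv$. Since $f$ has rank one and $f^2=0$, it is locally nilpotent on $M$ by (b); let $k\ge1$ be minimal with $f^kv=0$. Then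
\[
0=ef^kv=k(\lambda_n-k+1)f^{k-1}v ,
\]
and $f^{k-1}v\ne0$, so $\lambda_n=k-1\in\mathbb N$. Thus $\lambda$ is a partition. Since a finite-dimensional simple $\mathfrak{gl}(W)$-module is determined by its highest weight, and $\mathbb S_\lambda(W)$ has highest weight $\lambda$, we get $N\cong\mathbb S_\lambda(W)$, and $M\cong\mathbb S_\lambda(V)$ by Theorem~\ref{thm:C}(4).

(a)$\Rightarrow$(e): In the proof of Theorem~\ref{thm:C}(4) we saw that $\mathbb S_\mu(V)^{\mathfrak g_W}=\mathbb S_\mu(W)$, which is finite-dimensional.

(e)$\Rightarrow$(b): Let $x=u\otimes\xi$ with $\xi(u)=0$, $u,\xi\ne0$, and let $m\in M$. By Theorem~\ref{thm:B}, $m\in M^{\mathfrak g_W}$ for some finite-dimensional $W$, and enlarging $W$ we may assume $u\in W$. Then $x\in\mathfrak s_W$ acts on the finite-dimensional space $M^{\mathfrak g_W}$ through $x|_W\in\mathfrak{gl}(W)$. Let $p\in\mathfrak{gl}(W)$ be a projection with image $\mathbb Cu$. Then $p\,x|_W=x|_W$, and $x|_W\,p=0$ because $xu=0$; so $[p,x|_W]=x|_W$. Hence $x$ maps the generalized eigenspace of $p$ on $M^{\mathfrak g_W}$ with eigenvalue $\alpha$ to the one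 with eigenvalue $\alpha+1$. As only finitely many eigenvalues occur, a power of $x$ kills $m$.
\end{proof}

\begin{thebibliography}{1}
\bibitem{source}
{\fontencoding{T2A}\selectfont Топологические тензорные представления алгебры Ли эндоморфизмов счетномерного векторного пространства},
\url{http://halgebra.math.msu.su/Lie/2021-2022/2021-09-15.pdf}
\end{thebibliography}

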